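# Infinite log-concavity of Moll's coefficients

## 1. The operator $\mathcal L$, Moll's coefficients, and real zeros

All sequences are real and indexed by the integers; a finite list $(a_0,\dots,a_m)$ is extended by $0$ on both sides.

**Definition 1.1 (the operator $\mathcal L$).** $\mathcal L$ maps $(a_l)$ to the sequence $\mathcal La_l=a_l^2-a_{l-1}a_{l+1}$. The sequence is log-concave if $\mathcal La_l\ge0$ for all $l$, $k$-log-concave if $\mathcal L^ka_l\ge0$ for all $l$, and $\infty$-log-concave if it is $k$-log-concave for every $k\ge1$.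

For example, $\mathcal L(1,3,3,1)=(1,6,6,1)$ and $\mathcal L^2(1,3,3,1)=(1,30,30,1)$. On the other hand $\mathcal L(1,5,6,5,1)=(1,19,11,19,1)$, and the middle entry of $\mathcal L^2$ is $121-361<0$. So $(1,5,6,5,1)$ is log-concave but not $2$-log-concave: one application of $\mathcal L$ says little about the next.

**Definition 1.2 (ratios).** For positive $a_0,\dots,a_m$ let $r_l=\dfrac{a_l^2}{a_{l-1}a_{l+1}}$ for $1\le l\le m-1$, $\ \varepsilon_l=1-1/r_l$, and $\varepsilon_0=\varepsilon_m=1$. Then $\mathcal La_l=a_l^2\varepsilon_l$ for $0\le l\le m$.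

For $(1,5,6,5,1)$: $r_1=r_3=\frac{25}{6}$ and $r_2=\frac{36}{25}$. The ratios are unequal, and that is what spoils the second step.

**Definition 1.3 (Moll's coefficients).** For a natural number $m$ and $0\le l\le m$,
$$d_l(m)=2^{-2m}\sum_{k=l}^{m}2^{k}\binom{2m-2k}{m-k}\binom{m+k}{m}\binom{k}{l},\qquad P_m(a)=\sum_{l=0}^md_l(m)a^l .$$

These polynomials arise in Moll's study of quartic integrals: for $a>-1$,
$$\int_0^\infty\frac{dx}{(x^4+2ax^2+1)^{m+1}}=\frac{\pi}{2^{m+3/2}(a+1)^{m+1/2}}P_m(a).$$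
For $m=1$ the summands for $k=0,1$ are $2$ and $4\binom1l$, so $(d_0,d_1)=(\frac32,1)$. For $m=2$ the factors multiplying $\binom kl$ are $6,12,24$ for $k=0,1,2$, so
$$(d_0,d_1,d_2)=\tfrac1{16}(6+12+24,\;12+48,\;24)=\big(\tfrac{21}8,\tfrac{15}4,\tfrac32\big).$$
For $m=3$ the factors are $20,48,80,160$, and $(d_0,\dots,d_3)=\big(\tfrac{77}{16},\tfrac{43}4,\tfrac{35}4,\tfrac52\big)$.

**Definition 1.4 (only real zeros).** A nonzero polynomial has only real zeros if all its complex zeros are real. If its coefficients are nonnegative, its zeros are then $\le0$; if moreover the constant term is positive, they are negative, and expanding $a\prod(x+\eta_j)$ with $a,\eta_j>0$ shows that all coefficients up to the degree are positive.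

The link with $\mathcal L$ is a theorem that we quote.

**Theorem 1.5 (Brändén, *Iterated sequences and the geometry of zeros*, J. reine angew. Math. 658 (2011)).** If $\sum a_lx^l$ has nonnegative coefficients and only real zeros, then so does $\sum(a_l^2-a_{l-1}a_{l+1})x^l$.

For example $(1+x)^3$ goes to $1+6x+6x^2+x^3=(1+x)(1+5x+x^2)$, which again has only real zeros.

**Definition 1.6 (the comparison polynomial).** For $m\ge1$ let
$$N_l=\frac{\binom ml^2}{(l+1)(m-l+1)},\qquad F(x)=\sum_{l=0}^mN_lx^l,\qquad f(y)=F(-y).$$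

This is a Jacobi polynomial in disguise. Szegő's *Orthogonal Polynomials*, formula (4.3.2), reads for $\alpha=\beta=1$
$$P_m^{(1,1)}(X)=\sum_{l=0}^m\binom{m+1}{m-l}\binom{m+1}{l}\Big(\frac{X-1}2\Big)^l\Big(\frac{X+1}2\Big)^{m-l}.$$
Since $\binom{m+1}{m-l}=\frac{m+1}{l+1}\binom ml$ and $\binom{m+1}l=\frac{m+1}{m+1-l}\binom ml$, the product of the two binomials is $(m+1)^2N_l$. With $X=\frac{1-y}{1+y}$ we have $\frac{X-1}2=\frac{-y}{1+y}$ and $\frac{X+1}2=\frac1{1+y}$, so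
$$(1+y)^mP_m^{(1,1)}\Big(\frac{1-y}{1+y}\Big)=(m+1)^2f(y).$$
The orthogonal polynomial $P_m^{(1,1)}$ has $m$ simple zeros in $(-1,1)$, symmetric about $0$. Writing them as $\cos\varphi_k$ with $0<\varphi_1<\dots<\varphi_m<\pi$, we see that $f$ has exactly the simple zeros
$$y_k=\frac{1-\cos\varphi_k}{1+\cos\varphi_k}=\tan^2\frac{\varphi_k}2,\qquad 0<y_1<\dots<y_m,\qquad \varphi_{m+1-k}=\pi-\varphi_k,\quad y_{m+1-k}=1/y_k .$$
For $m=2$: $(N_0,N_1,N_2)=(\frac13,1,\frac13)$, $f(y)=\frac13(1-3y+y^2)$, $y_{1,2}=\frac{3\mp\sqrt5}2$. Correspondingly $P_2^{(1,1)}(X)=\frac{15X^2-3}4$ has zeros $\pm1/\sqrt5$.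

Finally, recall Sturm's comparison theorem. Let $V''+qV=0$ and let $\alpha<\beta$ be consecutive zeros of $V$. If $q<\kappa^2$ on $[\alpha,\beta]$ then $\beta-\alpha>\pi/\kappa$; if $q\ge\kappa^2$ on $[\alpha,\beta]$ then $\beta-\alpha\le\pi/\kappa$. The model is $\sin\kappa\varphi$, whose zeros are $\pi/\kappa$ apart.

## 2. Is every iterate $\mathcal L^kd_l(m)$ nonnegative?

It is known that $(d_l(m))_l$ is log-concave for every $m$ (this is the subject of "A Computer Proof of Moll's Log-Concavity Conjecture"). Moll conjectured more: that for every natural number $m$ the sequence $(d_l(m))_l$ is $\infty$-log-concave. Is this true? The answer is yes.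

**Theorem A.** For every $m\ge0$, every $k\ge1$ and $0\le l\le m$: $\mathcal L^kd_l(m)>0$. (For $l\notin[0,m]$ the value is $0$.) In particular $(d_l(m))_l$ is $\infty$-log-concave.

**Theorem B.** Let $m\ge12$ and let $0<y_1<\dots<y_m$ be the numbers such that the $-y_k$ are the zeros of $\sum_l\binom ml^2\frac{x^l}{(l+1)(m-l+1)}$. Then $Q_m(x)=\sum_l\mathcal Ld_l(m)\,x^l$ has exactly one zero in each $(-y_{k+1},-y_k)$, $1\le k<m$, and one in $(-\infty,-y_m)$. These are all its zeros, so $Q_m$ has $m$ simple negative zeros.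

**Addendum.** For $m\ge12$, $k\ge1$, and for $1\le m\le11$, $k\ge3$, the polynomial $\sum_l\mathcal L^kd_l(m)x^l$ has only real zeros. (Nothing is claimed about real zeros for $m\le 11$, $k\le2$.)

The case $m=0$ of Theorem A is trivial: the sequence is $d_0(0)=1$, fixed by $\mathcal L$. From now on $m\ge1$, and $n=m+1$, $n_1=m+\frac32$, $\mathrm{at}=\operatorname{artanh}$.

## 3. The McNamara–Sagan ratio criterion and $m\le3$

The first approach is to show that the ratios $r_l$ are so large that $\mathcal L$ makes them larger still.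

**Lemma 3.1 (McNamara–Sagan criterion).** Let $a_0,\dots,a_m>0$ with all $r_l>1$. Then $\mathcal La_l=a_l^2\varepsilon_l>0$ for $0\le l\le m$, and the ratios of $\mathcal La$ are
$$r_l'=\frac{(r_l-1)^2}{\varepsilon_{l-1}\varepsilon_{l+1}}\ge(r_l-1)^2\qquad(1\le l\le m-1).$$
If all $r_l\ge\frac{3+\sqrt5}2=2.61803\ldots$, then $\mathcal L^ka_l>0$ for all $k\ge1$, $0\le l\le m$.

*Proof.* From $\mathcal La_l=a_l^2\varepsilon_l$,
$$r'_l=\frac{a_l^4\varepsilon_l^2}{a_{l-1}^2a_{l+1}^2\varepsilon_{l-1}\varepsilon_{l+1}}=\frac{r_l^2\varepsilon_l^2}{\varepsilon_{l-1}\varepsilon_{l+1}},\qquad r_l\varepsilon_l=r_l-1,$$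
and $0<\varepsilon\le1$. Next, $(r-1)^2\ge r$ is $r^2-3r+1\ge0$, which holds for $r\ge\frac{3+\sqrt5}2$. So the ratios of $\mathcal La$ are again at least the threshold, and induction applies. $\square$

For $m=1$ there is no interior index and $\mathcal L^kd=((\frac32)^{2^k},1)$. For $m=2$, $r_1=\frac{(15/4)^2}{(21/8)(3/2)}=\frac{25}7=3.571\ldots$. For $m=3$, $r_1=\frac{(43/4)^2}{(77/16)(35/4)}=\frac{7396}{2695}=2.744\ldots$ and $r_2=\frac{(35/4)^2}{(43/4)(5/2)}=\frac{245}{86}=2.848\ldots$. All exceed $2.6181$, so Theorem A holds for $m\le3$.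

## 4. A moment formula, and a ceiling for the ratios

We need a formula for $d_l$ that shows its size. It also shows where the ratio criterion stops.

**Proposition 4.1.** Put $C_l=\int_0^1s^{-1/2}(1-s)^{m+l}(1+s)^{m-l}ds$. Then $d_l(m)=K\binom mlC_l$ with a constant $K=K_m>0$, and for $1\le l\le m$
$$(m+l)C_{l-1}+(m-l)C_{l+1}=(2m+1)C_l.\tag{1}$$

*Proof.* With $\beta=1+z$ we have $1+s+z(1-s)=\beta(1-s)+2s$. Hence
$$\int_0^1s^{-1/2}(1-s)^m(1+s+z(1-s))^mds=\sum_k\binom mk\beta^k2^{m-k}\int_0^1s^{m-k-1/2}(1-s)^{m+k}ds,$$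
and the last integral is $B(m-k+\frac12,m+k+1)=\Gamma(m-k+\frac12)(m+k)!/\Gamma(2m+\frac32)$. Insert $\Gamma(j+\frac12)=\sqrt\pi\,(2j)!/(4^jj!)$ with $j=m-k$. The $k$-th term becomes
$$\frac{\sqrt\pi\,m!^2}{\Gamma(2m+\frac32)}\,2^{k-m}\binom{2m-2k}{m-k}\binom{m+k}m(1+z)^k .$$
The sum is therefore a positive multiple of $P_m(z)=2^{-2m}\sum_k2^k\binom{2m-2k}{m-k}\binom{m+k}m(1+z)^k$. The coefficient of $z^l$ on the left is $\binom mlC_l$.

For (1), the derivative of $s^{1/2}(1-s)^{m+l}(1+s)^{m-l}$ is $s^{-1/2}(1-s)^{m+l-1}(1+s)^{m-l-1}$ times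
$$\tfrac12(1-s^2)-(m+l)s(1+s)+(m-l)s(1-s)=\tfrac12-2ls-(2m+\tfrac12)s^2,$$
and this equals $-\frac12\big[(m+l)(1+s)^2+(m-l)(1-s)^2-(2m+1)(1-s^2)\big]$: the bracket is $2m(1+s^2)+4ls-(2m+1)(1-s^2)=-1+4ls+(4m+1)s^2$. Integrate over $[0,1]$; the boundary terms vanish. $\square$

Let $q_l=C_{l-1}/C_l$. Then $q_l>1$, because $C_{l-1}-C_l=\int_0^1s^{-1/2}(1-s)^{m+l-1}(1+s)^{m-l}\,2s\,ds>0$. Dividing (1) by $C_l$,
$$q_m=\frac{2m+1}{2m},\qquad q_l=\frac{(2m+1)-(m-l)/q_{l+1}}{m+l}.\tag{2}$$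
Since $\binom m{l-1}\binom m{l+1}\big/\binom ml^2=\frac{l(m-l)}{(l+1)(m-l+1)}$,
$$\frac1{r_l}=\frac{l(m-l)}{(l+1)(m-l+1)}\cdot\frac{q_l}{q_{l+1}} .\tag{3}$$

Now the obstruction. By the Cauchy–Schwarz inequality for the measure $s^{-1/2}(1-s^2)^mds$ and the functions $(\frac{1-s}{1+s})^{(l\pm1)/2}$ we have $C_l^2\le C_{l-1}C_{l+1}$, i.e. $q_l\ge q_{l+1}$. As $(l+1)(m-l+1)=l(m-l)+m+1$, (3) gives
$$r_l\le1+\frac{m+1}{l(m-l)} .$$
For even $m$ and $l=m/2$ this is $1+\frac{4(m+1)}{m^2}$, which is $\frac94$ at $m=4$ and decreases to $1$. So for every even $m\ge4$ the criterion cannot be applied to $d$ itself. One can apply it to $\mathcal Ld$ or $\mathcal L^2d$ instead, but only for one $m$ at a time, and even that runs out of room: in the tables below the smallest ratio of $\mathcal Ld$ falls under the threshold at $m=7$, and the smallest ratio of $\mathcal L^2d$ falls from $5.28$ to $3.22$ between $m=7$ and $m=11$. We use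 the criterion for $m\le11$ and something else afterwards.

## 5. The ratios of $\mathcal Ld$ and $\mathcal L^2d$ for $4\le m\le11$

**Step 1 (the numbers).** The $q_l$ come from (2), for $l=m,m-1,\dots,1$. In each row the values are for $l=1,2,\dots$

| $m$ | $q_l$, $1\le l\le m$ |
|---|---|
|4|1.305085 1.212329 1.158730 1.125|
|5|1.277506 1.199413 1.152027 1.121212 1.1|
|6|1.256294 1.188795 1.146249 1.117834 1.097902 1.083333|
|7|1.239323 1.179845 1.141188 1.114791 1.095972 1.082051 1.071429|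
|8|1.225344 1.172156 1.136700 1.112026 1.094185 1.080848 1.070588 1.0625|
|9|1.213570 1.165451 1.132678 1.109495 1.092523 1.079714 1.069789 1.061920 1.055556|
|10|1.203475 1.159529 1.129042 1.107164 1.090969 1.078642 1.069026 1.061362 1.055138 1.05|
|11|1.194695 1.154246 1.125731 1.105007 1.089513 1.077627 1.068297 1.060825 1.054734 1.049689 1.045455|

From (3), $\varepsilon_l=1-1/r_l$:

| $m$ | $\varepsilon_l$, $1\le l\le m-1$ |
|---|---|
|4|.59631 .53500 .61376|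
|5|.57396 .47943 .48626 .59229|
|6|.55968 .44687 .42320 .45698 .57773|
|7|.54982 .42563 .38579 .38970 .43730 .56718|
|8|.54265 .41075 .36113 .34957 .36729 .42310 .55917|
|9|.53721 .39979 .34371 .32298 .32543 .35118 .41234 .55288|
|10|.53295 .39141 .33078 .30411 .29762 .30812 .33901 .40391 .54780|
|11|.52953 .38480 .32083 .29005 .27784 .27948 .29507 .32948 .39712 .54361|

All $\varepsilon_l>0$, so all $r_l>1$. Since $r_l-1=\frac{\varepsilon_l}{1-\varepsilon_l}$, the ratios of $\mathcal Ld$ are $r'_l=\big(\frac{\varepsilon_l}{1-\varepsilon_l}\big)^2\big/(\varepsilon_{l-1}\varepsilon_{l+1})$, with $\varepsilon_0=\varepsilon_m=1$: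

| $m$ | $r'_l$, $1\le l\le m-1$ |
|---|---|
|4|4.078 3.617 4.720|
|5|3.786 3.039 3.155 4.340|
|6|3.615 2.756 2.636 2.897 4.096|
|7|3.505 2.589 2.379 2.417 2.732 3.927|
|8|3.427 2.480 2.225 2.178 2.278 2.619 3.803|
|9|3.370 2.403 2.124 2.035 2.052 2.183 2.536 3.708|
|10|3.327 2.346 2.053 1.940 1.916 1.966 2.114 2.472 3.633|
|11|3.292 2.303 1.999 1.872 1.826 1.835 1.903 2.061 2.422 3.573|

For $7\le m\le11$ the ratios of $\mathcal L^2d$ are $r''_l=(r'_l-1)^2/(\varepsilon'_{l-1}\varepsilon'_{l+1})$ with $\varepsilon'_l=1-1/r'_l$, $\varepsilon'_0=\varepsilon'_m=1$: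

| $m$ | $r''_l$, $1\le l\le m-1$ |
|---|---|
|7|10.2 6.09 5.28 5.46 6.87 13.5|
|8|9.87 5.61 4.65 4.49 4.89 6.34 12.7|
|9|9.62 5.29 4.26 3.95 4.01 4.51 5.96 12.1|
|10|9.43 5.05 3.98 3.60 3.53 3.70 4.24 5.68 11.6|
|11|9.29 4.88 3.79 3.37 3.22 3.25 3.48 4.04 5.46 11.3|

**Step 2 (error control).** We bound the effect of rounding. In (2), $\partial q_l/\partial q_{l+1}=\frac{m-l}{(m+l)q_{l+1}^2}\in[0,1)$, so an error is not amplified; at most eleven roundings of at most $10^{-6}$ each leave the $q_l$ correct to $1.2\cdot10^{-5}$. In (3) the first factor is at most $\frac{30}{42}<.715$, $q_l/q_{l+1}\le1.08$ and $q_l\ge1.04$, so $1/r_l$ is wrong by at most $.715\cdot1.08\cdot\frac{2.4\cdot10^{-5}}{1.04}<2\cdot10^{-5}$. With the rounding of the last digit, the $\varepsilon_l$ are correct to $3\cdot10^{-5}$. Next, $\log r'_l=2\log\varepsilon_l-2\log(1-\varepsilon_l)-\log\varepsilon_{l-1}-\log\varepsilon_{l+1}$ has partial derivatives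 bounded by $\frac2{\varepsilon_l(1-\varepsilon_l)}\le10$ and $\frac1{\varepsilon_{l\pm1}}\le3.62$ (all $\varepsilon$ lie between $.277$ and $.62$, or are exactly $1$). Hence the relative error of $r'_l$ is at most $3\cdot10^{-5}\cdot17.3<0.1\%$, plus the rounding shown. For $m\ge7$ we have $r'_l\ge1.82$, so $r'_l-1$ is correct to $0.1\%\cdot2.22+\frac{.0005}{.82}<.29\%$, its square to $.58\%$ up to a negligible second-order term. Each $\varepsilon'$ has relative error at most $\frac{1}{r'-1}$ times that of $r'$, i.e. at most $1.22\cdot.13\%<.16\%$. Together the $r''_l$ are correct to $1\%$, plus the rounding shown.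

**Step 3 (applying the criterion).** For $m=4,5,6$ all $r'_l>2.6181$. The tightest entry is $r'_3=2.636$ at $m=6$, a margin of $0.68\%$ against an error of little more than $0.1\%$. (There the exact values are $q_2=\frac{11479}{9656}$, $q_3=\frac{1207}{1053}$, $q_4=\frac{351}{314}$, $q_5=\frac{157}{143}$, and $r'_3=2.6361\ldots$.) For $m=7,\dots,11$ all $r'_l>1$ and all $r''_l\ge3.1>2.6181$. Lemma 3.1, applied to $\mathcal Ld$ and to $\mathcal L^2d$ respectively, shows that the higher iterates are positive; $\mathcal Ld>0$ and, for $m\ge 7$, $\mathcal L^2d>0$ follow from $r_l>1$, $r'_l>1$. This proves Theorem A for $m\le11$.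

## 6. Real zeros appear after one application of $\mathcal L$

A uniform argument is suggested by Theorem 1.5: if $P_m$ had only real zeros, all iterates would be nonnegative at once. This fails immediately. For $m=2$, $P_2(a)=\frac32a^2+\frac{15}4a+\frac{21}8$ has discriminant $\frac{225}{16}-\frac{252}{16}<0$. More generally, Proposition 4.1 gives
$$P_m(a)=K\int_0^1s^{-1/2}(1-s)^m\big(1+s+a(1-s)\big)^mds ,$$
and for even $m$ the integrand is nonnegative for every real $a$. So for even $m\ge2$, $P_m(a)>0$ on the whole real line, and there are no real zeros at all.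

But one application of $\mathcal L$ changes the picture. For $m=2$, $\mathcal Ld=(\frac{441}{64},\frac{81}8,\frac94)$, and $Q_2(x)=\frac94x^2+\frac{81}8x+\frac{441}{64}$ has discriminant $\frac{6561-3969}{64}>0$. Its zeros are $-0.8358\ldots$ and $-3.6642\ldots$. The zeros of $F$ for $m=2$ are $-0.3819\ldots$ and $-2.6180\ldots$, so the pattern of Theorem B is already visible: one zero of $Q_2$ lies between them and one to the left of both.

**Proposition 6.1.** If Theorem B holds for some $m\ge12$, then so does Theorem A for this $m$, and $\sum_l\mathcal L^kd_l(m)x^l$ has only real zeros for all $k\ge1$.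

*Proof.* $Q_m$ has leading coefficient $\mathcal Ld_m=d_m^2>0$ and negative zeros, hence positive coefficients. Theorem 1.5 and induction show that each $\sum_l\mathcal L^kd_lx^l$ has nonnegative coefficients and only real zeros. Since $\mathcal L^kd_0=d_0^{2^k}>0$ and $\mathcal L^kd_m=d_m^{2^k}>0$, the degree is $m$ and all zeros are negative, so all coefficients with $0\le l\le m$ are positive (Definition 1.4). $\square$

From here on $m\ge12$, and the task is Theorem B.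

## 7. $Q_m(-y)$ as an average of dilates of $f$

We want a formula in which $Q_m(-y)$ is an integral of $f(ye^{-2\Lambda})$ against a kernel that does not depend on $l$.

**Step 1 (separating $N_l$).** By the binomial quotient before (3) and $(l+1)(m-l+1)=l(m-l)+n$,
$$\mathcal Ld_l=K^2N_l\,\kappa_l,\qquad\kappa_l=nC_l^2-l(m-l)\,(C_{l-1}C_{l+1}-C_l^2),\qquad0\le l\le m .$$
Indeed $\binom ml^2=N_l(l(m-l)+n)$ and $\binom m{l-1}\binom m{l+1}=N_l\,l(m-l)$.

**Step 2 (a double integral).** Substitute $s=\tanh\theta$: $1\mp s=e^{\mp\theta}/\cosh\theta$, $ds=d\theta/\cosh^2\theta$, so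
$$C_l=\int_0^\infty(\tanh\theta)^{-1/2}(\cosh\theta)^{-2m-2}e^{-2l\theta}d\theta .$$
Write the products in $\kappa_l$ as integrals over $\theta,\theta'>0$. In $C_{l-1}C_{l+1}$ the exponential is $e^{-2l(\theta+\theta')}e^{2(\theta-\theta')}$; symmetrizing in $\theta,\theta'$ replaces the last factor by $\cosh2(\theta-\theta')=1+2\sinh^2(\theta-\theta')$. Put $\Lambda=\theta+\theta'$, $\tau=\theta-\theta'$, $u=\cosh\Lambda$, $\bar u=\sinh\Lambda$, $v=\cosh\tau$. Then $\cosh\theta\cosh\theta'=\frac{u+v}2$, $\tanh\theta\tanh\theta'=\frac{u-v}{u+v}$, $d\theta\,d\theta'=\frac12d\Lambda\,d\tau$ on $|\tau|<\Lambda$, and the integrand is even in $\tau$. Hence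
$$\kappa_l=2^{2m+2}\int_0^\infty e^{-2l\Lambda}\int_0^\Lambda(u-v)^{-\frac12}(u+v)^{-2m-\frac32}\{n-2l(m-l)\sinh^2\tau\}\,d\tau\,d\Lambda .$$

**Step 3 (decoupling the domain).** To make the inner domain independent of $\Lambda$, substitute $\sinh^2\tau=c\,\bar u^2$ with $c\in(0,1)$. Then $d\tau=\frac{\bar u\,dc}{2\sqrt c\,v}$, $u^2-v^2=(1-c)\bar u^2$, and $(u-v)^{-1/2}(u+v)^{-2m-3/2}=(u^2-v^2)^{-1/2}(u+v)^{-2m-1}$. So
$$\kappa_l=2^{2m+1}\int_0^1\frac{dc}{\sqrt{c(1-c)}}\int_0^\infty e^{-2l\Lambda}w_0\,[n-2l(m-l)S]\,d\Lambda,$$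
$$w_0=\frac{(u+v)^{-2m-1}}v,\qquad v=\sqrt{1+c\bar u^2},\qquad S=c\bar u^2 .$$

**Step 4 (removing $l$ from the kernel).** Fix $c$ and let $'=d/d\Lambda$. The factor $l(m-l)$ is absorbed by integration by parts. Put $h=w_0S$ and $X=-w_0'/w_0$. Then
$$h'=w_0(S'-XS),\qquad h''=w_0\big(S''-2XS'+(X^2-X')S\big).$$
Here $h(0)=h'(0)=0$, because $S(0)=S'(0)=0$. Moreover $X,X'$ are bounded uniformly in $c$ and $\Lambda$ by (6) and (7) below (whose proof uses only the formula for $w_0$), and $S,S',S''=O(u^2)$, so $h,h',h''=O(u^2w_0)=O(e^{-(2m-1)\Lambda})$. Hence $\int e^{-2l\Lambda}2l\,h=\int e^{-2l\Lambda}h'$ and $\int e^{-2l\Lambda}4l^2h=\int e^{-2l\Lambda}h''$, so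
$$\int_0^\infty e^{-2l\Lambda}\,2l(m-l)h\,d\Lambda=\int_0^\infty e^{-2l\Lambda}\big(mh'-\tfrac12h''\big)d\Lambda .$$

**Step 5 (summation over $l$).** Multiply by $K^2N_l(-y)^l$ and sum:
$$Q_m(-y)=K^22^{2m+1}\int_0^1\frac{dc}{\sqrt{c(1-c)}}\int_0^\infty w(\Lambda,c)\,f(ye^{-2\Lambda})\,d\Lambda,\qquad w=nw_0-m(w_0S)'+\tfrac12(w_0S)''.\tag{4}$$
By the bounds just quoted $|w|\le C_mu^2w_0\le C_mu^{-2m+1}$ uniformly in $c$ (as $v\ge1$ and $u+v\ge u$), so (4) converges absolutely.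

## 8. Alternating arches at the zeros of $f$

We look at (4) at $y=y_k$. With $t=y_ke^{-2\Lambda}$, the variable $t$ runs over $(0,y_k]$, and $f(t)$ has sign $(-1)^{j-1}$ on $(y_{j-1},y_j)$, where $y_0=0$. Put
$$A_j(c)=\int_{y_{j-1}<t<y_j}w\,|f(t)|\,d\Lambda,\qquad1\le j\le k .$$
Then the inner integral of (4) is $\sum_{j=1}^k(-1)^{j-1}A_j(c)$. If $0<A_1<A_2<\dots<A_k$, grouping from the top, $A_k-A_{k-1}+A_{k-2}-\dots>0$, shows that its sign is $(-1)^{k-1}$. So growing arches give the sign of $Q_m(-y_k)$.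

Growth is not automatic. With $w\equiv1$ the first arch would be infinite, since $f(t)\to N_0>0$ as $\Lambda\to\infty$. The kernel must be positive and decay fast enough in $\Lambda$; this is Section 9. And the oscillation of $f$ must be compared from one arch to the next; this is Sections 10 to 12.

## 9. Positivity and decay of the kernel $w$

**Lemma K.** Let $m\ge12$ and $\lambda=\frac9{20}$. For all $c\in(0,1)$ and $\Lambda>0$: $w>0$ and $-w'/w\ge\lambda m\tanh\Lambda$.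

Throughout this section $'=d/d\Lambda$, $T=\tanh\Lambda$, $q=T^2$, and $x$ denotes the function (5), not a polynomial variable.

**Step 1 (the logarithmic derivative of $w_0$).** We need bounds for $X$, $X'$, $X''$. Let $\zeta=v/u$; then $\zeta^2=\frac{1+c\bar u^2}{u^2}=1-(1-c)q$. As $v'=cu\bar u/v$,
$$X=(2m+1)\frac{\bar u+cu\bar u/v}{u+v}+\frac{cu\bar u}{v^2}=xT,\qquad x=(2m+1)\Big[\frac c\zeta+\frac{1-c}{1+\zeta}\Big]+\frac c{\zeta^2},\tag{5}$$
where we used $\frac{1+c/\zeta}{1+\zeta}=\frac{\zeta+c}{\zeta(1+\zeta)}=\frac c\zeta+\frac{1-c}{1+\zeta}$. As a function of $q$, $\zeta$ is decreasing and concave, so $\frac1{1+\zeta}$ is increasing and convex; $\zeta^{-1},\zeta^{-2}$ are negative powers of $1-(1-c)q$, also increasing and convex. So $x$ is increasing and convex in $q$. At $q=0$, $\zeta=1$; at $q=1$, $\zeta=\sqrt c$. Hence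
$$x_c:=(m+\tfrac12)(1+c)+c\ \le\ x\ \le\ 2n,\qquad x_c\ge m+\tfrac12\ge12.5 .\tag{6}$$

For $X'$: since $T'=1-q$, $X'=(1-q)\frac{d(xT)}{dT}=(1-q)(x+2qx_q)\ge0$ with $x_q=dx/dq$. From $d\zeta/dq=-\frac{1-c}{2\zeta}$ and $1-q\le\zeta^2$,
$$2(1-q)x_q=(1-c)(1-q)\Big[(2m+1)\Big(\frac c{\zeta^3}+\frac{1-c}{\zeta(1+\zeta)^2}\Big)+\frac{2c}{\zeta^4}\Big]\le(1-c)\Big[(2m+1)\Big(\frac c\zeta+\frac{1-c}{1+\zeta}\Big)+\frac{2c}{\zeta^2}\Big],$$
and the last bracket is $x+c/\zeta^2$. Because $c\le\zeta^2$, we have $\frac{\zeta+c}{\zeta(1+\zeta)}\ge\frac c{\zeta^2}$, hence $x\ge2n\,c/\zeta^2$ and $x+c/\zeta^2\le(1+\frac1{2n})x$. So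
$$0\le X'\le x\,(1-T^2+\gamma T^2),\qquad\gamma=(1-c)\big(1+\tfrac1{2n}\big)\le\tfrac{27}{26}(1-c).\tag{7}$$

For $X''$: let $Y=\frac{d(xT)}{dT}=x+2qx_q\ge0$. Then $dY/dq=3x_q+2qx_{qq}\ge0$, so $dY/dT\ge0$. From $X'=(1-T^2)Y$,
$$X''=(1-T^2)\Big[-2TY+(1-T^2)\frac{dY}{dT}\Big]\ge-2TX'.\tag{8}$$

**Step 2 (the factor $R=w/w_0$).** By the formulas for $h',h''$ in Section 7,
$$R=n-(m+X)S'+\tfrac12S''+\big[mX+\tfrac12X^2-\tfrac12X'\big]S .$$
Put $p=mT$, $a=\frac12xT^2$, $\psi=(a-1)(p+a-1)$, and recall $u^2=\frac1{1-T^2}$. Insert $S=cT^2u^2$, $S'=2cTu^2$, $\frac12S''=c(u^2+\bar u^2)=c(2u^2-1)$ and $TX=2a$: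
$$R=n-c+cu^2\big[2-2p-4a+2ap+2a^2-\tfrac12T^2X'\big]=n-c+cu^2\big[2\psi-\tfrac12T^2X'\big].\tag{9}$$
Next, $(u^2)'=2Tu^2$, $T'=1-T^2$, $p'=m(1-T^2)$; from $2a=XT$, $2a'=(1-T^2)xT+TX'$; and $2\psi'=2a'(p+2a-2)+2m(1-T^2)(a-1)$. Therefore
$$R'=cu^2\big\{4T\psi-T^3X'+2\psi'-T(1-T^2)X'-\tfrac12T^2X''\big\}.$$

**Step 3 (reduction to one inequality).** Since $-w'/w=X-R'/R$, it suffices to show $R>0$ and $\mathcal E:=(x-\lambda m)TR-R'\ge0$. Let
$$\ell=\frac{\lambda m}x,\quad G=(1-\ell)\frac{n-c}c,\quad\mu=1-\ell-\frac2x,\quad\xi=\frac{X'}x,\quad\vartheta=\Big(\frac{\lambda m}2-1\Big)T^2\ge0,$$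
and divide by $u^2Tcx$. First, using (9) and $\frac12xT^2=a$,
$$\frac{(x-\lambda m)TR}{u^2Tcx}=(1-\ell)\frac R{cu^2}=(1-T^2)G+2(1-\ell)\psi-\xi\Big(a-\frac{\lambda m}2T^2\Big).$$
Second, using $\frac{2a'}{Tx}=1-T^2+\xi$, $\frac{2m(a-1)}{Tx}=\frac{p(a-1)}a$ (as $Tx=2a/T$), and $-\frac{TX''}{2x}\le T^2\xi$ from (8),
$$\frac{R'}{u^2Tcx}\le\frac{4\psi}x-\xi+(1-T^2+\xi)(p+2a-2)+(1-T^2)\frac{p(a-1)}a+T^2\xi .$$
Subtract. The factor of $\psi$ is $2(1-\ell)-\frac4x=2\mu$. The factor of $-\xi$ is $a-\frac{\lambda m}2T^2-1+p+2a-2+T^2=p+3(a-1)-\vartheta$. So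
$$\frac{\mathcal E}{u^2Tcx}\ge(1-T^2)\Big[G-p\Big(2-\frac1a\Big)-2(a-1)\Big]+2\mu\psi-\xi\,\big(p+3(a-1)-\vartheta\big).\tag{10}$$
We show that the right side of (10) is nonnegative, for $a\ge1$ in Step 6 and for $a<1$ in Step 7.

**Step 4 (constants that do not depend on $\Lambda$).** Let $\alpha=\sqrt a$ and
$$\nu_c=m\sqrt{\frac2{x_c}},\qquad\mu_c=1-\frac{\lambda m+2}{x_c},\qquad G_c=\Big(1-\frac{\lambda m}{x_c}\Big)\frac{m+1-c}c .$$
By (6) and $T^2=2a/x$,
$$G\ge G_c,\qquad\mu\ge\mu_c,\qquad p\le\nu_c\alpha,\qquad p\ge\frac{m\alpha}{\sqrt n}\ge3.328\,\alpha .\tag{11}$$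
In $c$: $x_c$ increases, so $\nu_c$ decreases and $\mu_c$ increases. $G_c$ decreases, because $c\frac d{dc}\log\frac{n-c}c=-1-\frac c{n-c}<-1$, while, with $dx_c/dc=n_1$, $x_c\ge(1+c)m$ and $x_c-\lambda m\ge(.55+c)m$,
$$c\,\frac d{dc}\log\frac{x_c-\lambda m}{x_c}=\frac{c\,\lambda m\,n_1}{x_c(x_c-\lambda m)}\le\frac{n_1}m\cdot\frac{\lambda c}{(1+c)(.55+c)}\le1.125\cdot.45<1 .$$
In $m$ (a real variable $\ge12$ in such arguments): $x_c=(1+c)m+\frac12+\frac32c$, and $\mu_c$ increases because $\lambda x_c-(\lambda m+2)(1+c)=\lambda(\frac12+\frac32c)-2(1+c)<0$.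

Split $(0,1)$ into five rows $c\in(c_0,c_1]$ (the last is $(.9,1)$), and put $\bar\nu=\nu_{c_0}$, $\underline G=G_{c_1}$ (functions of $m$). Let $\underline\mu$ be the constant in the table, a lower bound for $\mu_{c_0}$ at $m=12$, hence for $\mu_c$ for all $m\ge12$ and all $c$ in the row. At $m=12$, $x_c=12.5+13.5c$, $\lambda m=5.4$, and

| $(c_0,c_1]$ | $\bar\nu\le$ | $\underline\mu$ | $\underline G\ge$ | $H^*\le$ | $M$ |
|---|---|---|---|---|---|
|$(0,.25]$|4.8|.408|33.65|20.30|13.35|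
|$(.25,.4]$|4.2594|.5338|21.99|13.38|8.61|
|$(.4,.7]$|4.0112|.5865|13.24|11.72|1.52|
|$(.7,.9]$|3.6223|.6628|10.49|9.93|.56|
|$(.9,1)$|3.4182|.6997|9.50|9.21|.29|

Here, with $\bar\nu$ replaced by its tabulated bound,
$$H^*=\bar\nu\,(2.1814+.376\,\underline\mu)+\frac{\big[5-\bar\nu\,(3.1444\,\underline\mu-1.3761)\big]_+^2}{8\underline\mu},$$
and $M$ is the difference of the tabulated bounds for $\underline G$ and $H^*$. For instance in the first row $\nu_0=12\sqrt{2/12.5}=4.8$, $\mu_0=1-\frac{7.4}{12.5}=.408$, $G_{.25}=\big(1-\frac{5.4}{15.875}\big)\cdot51=33.652$, $H^*=4.8\cdot2.33481+\frac{5.44729^2}{3.264}=11.207+9.091=20.298$. The other rows are the same arithmetic.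

**Step 5 (the bracket stays below $\underline G$).** Put $\beta=a-1$, $\alpha=\sqrt{1+\beta}$ and $g(\beta)=3\alpha-\frac1\alpha-2\underline\mu\,\alpha\beta$.

**Claim.** For $m\ge12$ and $\beta\ge0$: $\ \underline G-\big(\bar\nu\,g_+(\beta)+5\beta-2\underline\mu\beta^2\big)\ge M$.

Let $m=12$. In $\beta$ the function $3\alpha-\frac1\alpha$ is concave and $\alpha\beta=(1+\beta)^{3/2}-(1+\beta)^{1/2}$ is convex. Their tangents at $\beta=.7$ are $2.18134+1.37603\beta$ and $-.18791+1.57228\beta$ to five decimals, so for $\beta\ge0$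
$$3\alpha-\tfrac1\alpha\le2.1814+1.3761\beta,\qquad\alpha\beta\ge1.5722\beta-.1880 .$$
Where $g\ge0$ the subtracted quantity is therefore at most $\bar\nu(2.1814+.376\underline\mu)+\beta\,[5-\bar\nu(3.1444\underline\mu-1.3761)]-2\underline\mu\beta^2$, and $B\beta-2\underline\mu\beta^2\le B_+^2/(8\underline\mu)$ gives at most $H^*$. Where $g<0$ it is at most $\frac{25}{8\underline\mu}\le7.67<9.2$, below $\underline G-M$ in every row.

Let $m>12$. Since $\underline\mu\ge.408$, $g\le3\alpha-\frac1\alpha-.816(\alpha^3-\alpha)$. The $\alpha$-derivative of the right side, $3+\alpha^{-2}-.816(3\alpha^2-1)$, is decreasing and vanishes where $1.224a^2-1.908a-.5=0$, i.e. $a\approx1.787$; the maximum is at most $2.41$. So $g\le2.45$. By $(1+c)m\le x_c\le(1+c)(m+1)$,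
$$0\le\partial_m\nu_c=\nu_c\Big(\frac1m-\frac{1+c}{2x_c}\Big)\le\sqrt{\frac{2m}{1+c}}\cdot\frac{m+2}{2m(m+1)}\le\frac{.22}{\sqrt{1+c}},$$
because the third expression decreases in $m$ and equals $.21983/\sqrt{1+c}$ at $m=12$, up to rounding. Also
$$\partial_mG_c=\frac1c\Big[1-\frac{\lambda m}{x_c}-(m+1-c)\frac{\lambda(\frac12+\frac32c)}{x_c^2}\Big]\ge\frac1c\Big(.978-\frac{.45}{1+c}\Big).$$
Indeed $\frac{\lambda m}{x_c}\le\frac{.45}{1+c}$; with $x_c\ge(1+c)(m+\frac12)$, $\frac{m+1}{(m+1/2)^2}\le\frac{13}{156.25}=.0832$ and $\frac{1/2+3c/2}{(1+c)^2}\le\frac9{16}$ (maximum at $c=\frac13$), the last term in the bracket is at most $.0832\cdot.45\cdot.5625<.022$. For the five rows $\partial_m\underline G\ge2.47,\,1.64,\,1.01,\,.82,\,.75$, while $2.45\,\partial_m\bar\nu\le.54,\,.49,\,.46,\,.42,\,.40$. So for fixed $\beta$ the left side of the Claim is nondecreasing in $m$, and the Claim follows from $m=12$.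

**Step 6 (the case $a\ge1$ of (10)).** Now $\psi=\beta(p+\beta)$. Since $\vartheta\le\frac{\lambda m}2T^2\le mT=p$, we have $0\le p+3\beta-\vartheta\le p+3\beta$. Insert $\xi\le1-T^2+\gamma T^2$ from (7) and split $2\mu\psi=(1-T^2)2\mu\psi+T^2\,2\mu\psi$. The right side of (10) is at least
$$(1-T^2)s_0-T^2J_0,\quad s_0=G-p\Big(3-\frac1a-2\mu\beta\Big)-5\beta+2\mu\beta^2,\quad J_0=\gamma(p+3\beta)-2\mu\beta(p+\beta).$$
By (11), $p(3-\frac1a-2\mu\beta)\le\bar\nu\alpha\,(3-\frac1a-2\underline\mu\beta)_+=\bar\nu g_+(\beta)$, so the Claim gives $s_0\ge M>0$. If $J_0\le0$ we are done. Let $J_0>0$, and put $\gamma_0=\frac{27}{26}(1-c_0)\ge\gamma$.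

*Rows 2 to 5.* Here $p\ge3.328$, and $2\underline\mu\cdot3.328>3\gamma_0$ (in row 2: $3.55>2.34$; the other rows are easier). So $3\gamma\beta\le2\mu\beta p$ and $J_0\le\gamma_0p$. Moreover $\beta\le\beta p/3.328$, so
$$0<J_0\le p\Big(\gamma_0+\frac{3\gamma_0}{3.328}\beta-2\underline\mu\beta\Big),$$
which forces $\beta<\beta_0$ for any $\beta_0\ge\gamma_0\big/\big(2\underline\mu-\frac{3\gamma_0}{3.328}\big)$. The quotients are $2.131,\,1.0193,\,.2982,\,.0796$ (rounded up), and we take $\beta_0=2.14,\,1.02,\,.299,\,.080$. At $m=12$, $T^2=\frac{2a}x\le\frac{2(1+\beta_0)}{x_{c_0}}\le.396,\,.226,\,.119,\,.088$. With $J_0\le\gamma_0p$ and $p\le\bar\nu\sqrt{1+\beta_0}$ we get $T^2J_0\le2.4,\,.81,\,.16,\,.04$, whereas $(1-T^2)M\ge5.1,\,1.17,\,.49,\,.26$. For $m>12$, $\beta_0$ and $M$ are unchanged, the bound for $T^2$ decreases in $m$, and the bound for $T^2p$ is proportional to $m\,x_{c_0}^{-3/2}$, which decreases because $\frac1m-\frac{3(1+c_0)}{2x_{c_0}}\le\frac1m-\frac3{2(m+1)}<0$.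

*Row 1.* Here $\gamma\le1.0385$ and $2\mu\ge.816$, so $J_0\le p\,(1.0385-.816\beta)+\beta\,(3.1155-.816\beta)$. The second term is at most $\frac{3.1155^2}{3.264}\le2.974$. For $\beta\ge1.95$ the first is at most $3.328\sqrt{2.95}\cdot(-.5527)<-3.1$, and $J_0<0$. Hence $\beta<1.95$ and $T^2\le\frac{5.9}{x_0}$, which is $.472$ at $m=12$. The first term is at most $1.0385\,\bar\nu$: where it is positive use $p\le\bar\nu\alpha$ and
$$\frac d{d\beta}\big[\sqrt{1+\beta}\,(1.0385-.816\beta)\big]=\frac{1.0385-.816\beta-1.632(1+\beta)}{2\sqrt{1+\beta}}<0 .$$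
At $m=12$: $J_0\le4.8\cdot1.0385+2.974<7.97$, so $T^2J_0<3.8<.528\cdot13.35\le(1-T^2)M$. For $m>12$, $T^2J_0\le\frac{5.9}{x_0}(1.0385\,\bar\nu+2.974)$, and both $\bar\nu/x_0$ (proportional to $m\,x_0^{-3/2}$) and $1/x_0$ decrease.

**Step 7 (the case $a<1$ of (10)).** Here $\psi=-(1-a)p+(1-a)^2\ge-(1-a)p$, $\mu>0$, $-2(a-1)\ge0$, and $-\xi(p-3(1-a)-\vartheta)\ge-\xi p\ge-(1-T^2+\gamma T^2)p$. Dividing by $1-T^2$, it suffices that
$$G\ge p\Big[3-\frac1a+u^2\big(2\mu(1-a)+\gamma T^2\big)\Big].$$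
Now $T^2\le\frac2x\le.16$, so $u^2\le1.191$ and $u^2T^2\le.191$; $\mu\le1-\frac{\lambda m}{2n}\le.7924$; and $3-\frac1a\le1+a$. By $p\le\bar\nu\sqrt a$ the right side is at most
$$\bar\nu\,\big\{\sqrt a\,(1+a+1.888(1-a))+.2\big\}\le2.2\,\bar\nu,$$
since $\sqrt a(2.888-.888a)$ increases on $[0,1]$. At $m=12$, $2.2\,\bar\nu\le10.57,\,9.38,\,8.83,\,7.97,\,7.53$, all below the tabulated $\underline G$. For $m>12$ use $2.2\,\partial_m\bar\nu\le\partial_m\underline G$ from Step 5.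

**Step 8 ($R>0$).** By (7), $\frac12T^2X'=a\xi\le\frac{27}{26}a$; also $n-c\ge m$ and $c\le1$. In (9):

- If $a<1$: $p=m\sqrt{2a/x}\le\sqrt{2m}\sqrt a$ and $(1-a)\sqrt a\le.385$, so $2\psi\ge-.77\sqrt{2m}$ and $R\ge m-1.191\,(.77\sqrt{2m}+1.04)>0$ for $m\ge12$.
- If $1\le a\le2$: $\psi\ge0$ and $T^2\le\frac4{12.5}$, so $u^2<1.48$ and $R\ge m-1.48\cdot2.08>0$.
- If $a\ge2$: $2(a-1)\ge a$, so $2\psi\ge a(p+a-1)\ge a(1+p)>\frac{27}{26}a$, as $p\ge3.328\,\alpha$. Hence $R>0$.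

This proves Lemma K. $\square$

## 10. Spacing of the zeros of $f$

Let $\Delta=\pi/n_1$, $\delta=\Delta/2$, $D=(m+1)(m+2)=n_1^2-\frac14$, $b=\frac{16}3D$. By Szegő, formula (4.24.2), with $\alpha=\beta=1$, the function $V(\varphi)=(\sin\varphi)^{3/2}P_m^{(1,1)}(\cos\varphi)$, with zeros $\varphi_1,\dots,\varphi_m$ in $(0,\pi)$, satisfies
$$V''+\Big(n_1^2-\frac3{4\sin^2\varphi}\Big)V=0 .\tag{12}$$

**(a) Lower bounds.** The coefficient in (12) is below $n_1^2$, so $\varphi_{k+1}-\varphi_k>\Delta$. Also $\varphi_1>\Delta$: on $(0,\varphi_1)$ we have $V>0$, and $W=V'\sin n_1\varphi-n_1V\cos n_1\varphi$ tends to $0$ at $0$ (as $V\sim\mathrm{const}\cdot\varphi^{3/2}$) with $W'=\frac3{4\sin^2\varphi}V\sin n_1\varphi$. If $\varphi_1\le\Delta$, then $W'>0$ on $(0,\varphi_1)$ and $W(\varphi_1)>0$; but $W(\varphi_1)=V'(\varphi_1)\sin n_1\varphi_1\le0$, a contradiction. So $\varphi_i\ge i\Delta$. As $y_i\ge\varphi_i^2/4$ and $D/n_1^2\ge1-\frac1{729}$,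
$$by_i\ge\tfrac43D\varphi_i^2\ge13.14\,i^2,\qquad by_i\ge3.28\,(\varphi_i/\delta)^2 .\tag{13}$$

**(b) Upper bound for gaps.** On $[\varphi_1,\varphi_m]=[\varphi_1,\pi-\varphi_1]$ we have $n_1\sin\varphi\ge n_1\sin\Delta=\pi\frac{\sin\Delta}\Delta\ge\pi\big(1-\frac{\Delta^2}6\big)\ge3.113$, since $\Delta\le\frac\pi{13.5}$. So the coefficient in (12) is at least $\big(1-\frac{.75}{3.113^2}\big)n_1^2\ge.922\,n_1^2$, and by Sturm
$$\varphi_i-\varphi_{i-1}\le\frac\Delta{\sqrt{.922}}\le1.05\,\Delta\qquad(i\ge2).\tag{14}$$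

**(c) Upper bound for $\varphi_1$.** Let $\Sigma_j=\sum_ky_k^{-j}$. Since $f(y)=\sum N_l(-y)^l=N_0\prod(1-y/y_k)$, the elementary symmetric functions of the $1/y_k$ are $e_l=N_l/N_0$. From
$$\frac{N_{l+1}}{N_l}=\frac{(m-l)(m-l+1)}{(l+1)(l+2)}$$
we get $e_1=\frac{m(m+1)}2$, $e_2=\frac{m^2(m+1)(m-1)}{12}$, $e_3=\frac{m^2(m+1)(m-1)^2(m-2)}{144}$. Newton's identities give
$$\Sigma_2=e_1^2-2e_2=\frac{m^2(m+1)(m+5)}{12},\qquad\Sigma_3=e_1^3-3e_1e_2+3e_3=\frac{m^2(m+1)(m^3+8m^2+17m-2)}{48};$$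
in $\Sigma_3$ the bracket is $12m(m+1)+(m-1)^2(m-2)$. As $\Sigma_3\le\Sigma_2/y_1$ and $m^3+8m^2+17m-2=(m+5)D-12$,
$$Dy_1\le\frac{4(m+5)D}{(m+5)D-12}\le\frac{4\cdot3094}{3082}\le4.016 .$$
With $\varphi_1\le2\tan\frac{\varphi_1}2=2\sqrt{y_1}$ and $\frac{n_1^2}D\le\frac{182.25}{182}$,
$$\frac{\varphi_1}\delta\le\frac4\pi\sqrt{\frac{n_1^2}D\,Dy_1}\le2.554 .\tag{15}$$

**(d) Relative gaps.** For $1\le i\le m-1$ let $\chi_i=\frac{y_{i+1}-y_i}{y_{i+1}+y_i}$. From $y=\frac{1-\cos\varphi}{1+\cos\varphi}$,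
$$\chi_i=\frac{\cos\varphi_i-\cos\varphi_{i+1}}{1-\cos\varphi_i\cos\varphi_{i+1}},$$
increasing in $\varphi_{i+1}\ge\varphi_i+\Delta$. At $\varphi_{i+1}=\varphi_i+\Delta$, with midpoint $\varphi_i+\delta$, the numerator is $2\sin(\varphi_i+\delta)\sin\delta$ and the denominator is $\sin^2(\varphi_i+\delta)+\sin^2\delta$. So the value is $\frac{2z}{1+z^2}$ with $z=\frac{\sin(\varphi_i+\delta)}{\sin\delta}$. As $\delta\le\varphi_i+\delta\le\pi-\delta$, $z\ge1$; as $\frac{\sin t}t$ decreases, $z\le r:=1+\varphi_i/\delta$. Since $\frac{2z}{1+z^2}$ decreases for $z\ge1$,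
$$\chi_i\ge\frac{2r}{1+r^2},\quad r=1+\frac{\varphi_i}\delta;\qquad\chi_1\ge\frac{2\cdot3.554}{1+3.554^2}\ge.521 .\tag{16}$$

## 11. A coordinate in which the Sturm potential decreases

To compare neighboring arches we need a coordinate in which $f$, after removal of a positive factor, satisfies a Sturm equation with decreasing potential.

**Step 1 (the differential equation).** By the quotient $N_{l+1}/N_l=\frac{(l-m)(l-m-1)}{(l+1)(l+2)}$, $F=N_0\,{}_2F_1(-m,-m-1;2;x)$, and Gauss's equation with $x=-y$ becomes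
$$y(1+y)f''+(2-2my)f'+m(m+1)f=0 .$$
Here $\frac{2-2my}{y(1+y)}=\frac2y-\frac{2n}{1+y}=:P$. With $V_1=y(1+y)^{-m-1}f$ the first-order term disappears and the new coefficient is
$$\frac{mn}{y(1+y)}-\frac12\frac{dP}{dy}-\frac14P^2=\frac{mn+2n}{y(1+y)}-\frac{n+n^2}{(1+y)^2}=\frac D{y(1+y)^2},$$
using $n(m+2)=n(n+1)=D$. So
$$\frac{d^2V_1}{dy^2}+\frac D{y(1+y)^2}V_1=0 .\tag{17}$$

**Step 2 (change of variable).** Put $\sigma=\sqrt{1+by}$, $\varsigma=\sigma^2$, $U=\sigma^{-1/2}V_1$. As $\frac d{dy}=\frac b{2\sigma}\frac d{d\sigma}$,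
$$\frac{dV_1}{dy}=\frac b2\big(\sigma^{-1/2}U_\sigma+\tfrac12\sigma^{-3/2}U\big),\qquad\frac{d^2V_1}{dy^2}=\frac{b^2}4\big(\sigma^{-3/2}U_{\sigma\sigma}-\tfrac34\sigma^{-7/2}U\big).$$
Hence, since $by=\varsigma-1$ and $\frac{4D}b=\frac34$,
$$U_{\sigma\sigma}+\mathsf q(\sigma)U=0,\qquad\mathsf q=\frac{4\sigma^2}{b^2}\frac D{y(1+y)^2}-\frac3{4\sigma^2}=\frac34\Big[\frac\varsigma{(\varsigma-1)(1+y)^2}-\frac1\varsigma\Big].\tag{18}$$

**Step 3 ($\mathsf q$ is strictly decreasing for $0<y\le b-2$).** Differentiate the bracket in $\varsigma$ (with $dy/d\varsigma=1/b$) and multiply by $\varsigma^2(1+y)^2$; we need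
$$(1+y)^2<\Big(\frac\varsigma{\varsigma-1}\Big)^2+\frac{2\varsigma^3}{b(\varsigma-1)(1+y)} .$$
The right side exceeds $1+\frac2{by}+\frac{2by^2}{1+y}$, because $\frac\varsigma{\varsigma-1}=1+\frac1{by}$ and $\frac{\varsigma^3}{\varsigma-1}>\varsigma^2>(by)^2$. So $2y+y^2\le\frac2{by}+\frac{2by^2}{1+y}$ suffices. For $1\le y\le b-2$, $\frac{2by^2}{1+y}\ge by\ge2y+y^2$. For $y<1$ divide by $y$ and use $\frac{2by}{1+y}\ge by$; it suffices that $2+y\le\frac2{by^2}+by$, and by AM–GM $\frac2{by^2}+\frac{by}2+\frac{by}2\ge3(b/2)^{1/3}\ge3$.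

All zeros lie in this range, since $y_1\ge\varphi_1^2/4>\frac{\pi^2}{4n_1^2}$ gives $y_m=\frac1{y_1}<\frac{4n_1^2}{\pi^2}<b-2$. Let $\sigma_k=\sqrt{1+by_k}$ and $\sigma_0=1$. Then $U$ vanishes at $\sigma_0,\sigma_1,\dots,\sigma_m$ (at $\sigma_0$ because of the factor $y$ in $V_1$) and nowhere between.

## 12. Each arch is larger than the one before

Fix $1\le k\le m$, $c\in(0,1)$, and $t=y_ke^{-2\Lambda}$ as in Section 8; $\sigma$ is evaluated at $y=t$. From $f(t)=(1+t)^{m+1}t^{-1}\sigma^{1/2}U$ and $|d\Lambda|=\frac{dt}{2t}=\frac{\sigma\,d\sigma}{bt}$,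
$$A_j=\frac1b\int_{\sigma_{j-1}}^{\sigma_j}|U|\,\mathcal G\,d\sigma,\qquad\mathcal G=w(\Lambda)\,(1+t)^{m+1}\sigma^{3/2}t^{-2}.\tag{19}$$

**Proposition 12.1.** $A_{j-1}(c)<A_j(c)$ for $2\le j\le k$.

**Step 1 (reflecting one arch into the next).** Let $i=j-1$, $s=\sigma_i$, $L_i=s-\sigma_{i-1}$, $U_\pm(\eta)=|U(s\pm\eta)|$. As long as $0<\eta<\min(L_i,\sigma_j-s)$, the Wronskian $W=U_+'U_--U_+U_-'$ (derivatives in $\eta$) satisfies $W(0)=0$ and $W'=(\mathsf q(s-\eta)-\mathsf q(s+\eta))U_+U_->0$. If $\sigma_j-s<L_i$, then at $\eta=\sigma_j-s$ we would have $0<W=U_+'U_-\le0$, a contradiction. So $\sigma_j\ge s+L_i$. Moreover $(U_+/U_-)'=W/U_-^2>0$ on $(0,L_i)$ and $U_+/U_-\to1$ as $\eta\to0$, so $U_+>U_-$ on $(0,L_i)$. By (19) it now suffices to prove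
$$\mathcal G(s+\eta)\ge\mathcal G(s-\eta)\qquad(0<\eta<L_i),$$
for then $bA_j\ge\int_0^{L_i}U_+\mathcal G(s+\eta)\,d\eta>\int_0^{L_i}U_-\mathcal G(s-\eta)\,d\eta=bA_{j-1}$.

**Step 2 (inserting the kernel lemma).** Write $\sigma_\pm=s\pm\eta$, $y_\pm=(\sigma_\pm^2-1)/b$ (so $y_+\le y_j\le y_k$), $\omega=\eta/s\in(0,\omega_i)$ with $\omega_i=1-\sigma_{i-1}/\sigma_i$, and $Q_0=2\lambda m=.9m\ge10.8$. Let $\Lambda_\pm$ correspond to $t=y_\pm$, so $\Lambda_+<\Lambda_-$. Integrating Lemma K over $[\Lambda_+,\Lambda_-]$ gives $\frac{w(\Lambda_+)}{w(\Lambda_-)}\ge\big(\frac{\cosh\Lambda_-}{\cosh\Lambda_+}\big)^{\lambda m}$. Since $\cosh\Lambda=\frac{y_k+t}{2\sqrt{y_kt}}$,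
$$\log\frac{\mathcal G(s+\eta)}{\mathcal G(s-\eta)}\ge\Big(\frac{\lambda m}2-2\Big)\log\frac{y_+}{y_-}-\lambda m\log\frac{y_k+y_+}{y_k+y_-}+(m+1)\log\frac{1+y_+}{1+y_-}+\frac32\log\frac{\sigma_+}{\sigma_-}.\tag{20}$$

**Step 3 (everything in terms of $\omega$).** We have $\frac{y_+}{y_-}=\frac{\sigma_+^2-1}{\sigma_-^2-1}\ge\big(\frac{\sigma_+}{\sigma_-}\big)^2$, $\lambda m\ge4$, and $\log\frac{\sigma_+}{\sigma_-}=2\,\mathrm{at}(\omega)$; so the first and last terms of (20) contribute at least $(2\lambda m-8+3)\,\mathrm{at}(\omega)=(Q_0-5)\,\mathrm{at}(\omega)$. Next, $\log\frac{z+y_+}{z+y_-}=2\,\mathrm{at}\big(\frac{y_+-y_-}{2z+y_++y_-}\big)$, $b(y_+-y_-)=4s^2\omega$, $\frac b2(y_++y_-)=s^2-1+s^2\omega^2$, $s^2=1+by_i$. With $z=y_k$ and $z=1$, the right side of (20) is at least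
$$(Q_0-5)\,\mathrm{at}(\omega)-Q_0\,\mathrm{at}\Big(\frac{2\omega}{E_k+\omega^2}\Big)+2(m+1)\,\mathrm{at}\Big(\frac{2\omega}{E+\omega^2}\Big),\quad E_k=\frac{b(y_i+y_k)}{1+by_i},\ E=\frac{b(1+y_i)}{1+by_i}.$$
As $E_k$ increases with $k\ge i+1$, this is at least its value $H(\omega)$ with $E_k$ replaced by $E_{i+1}$. We show $H\ge0$ for $1\le i\le m-1$.

**Step 4 (a general lower bound for $H$).** Write $y=y_i$, $\chi=\chi_i$. Since $1-\chi=\frac{2y_i}{y_i+y_{i+1}}$,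
$$\Theta:=\frac2{E_{i+1}}=(1-\chi)\Big(1+\frac1{by}\Big).$$
This is at most $1$ iff $\chi(1+by)\ge1$. That holds: for $i=1$, $.521\cdot14.14>1$. For $i\ge2$, $r=1+\varphi_i/\delta\ge1+2i\ge5$, so $(r-1)^2\ge.64\,r^2$ and, by (13) and (16), it suffices that $2r(1+3.28(r-1)^2)\ge4r^3\ge1+r^2$, which is true. As $\mathrm{at}$ is convex with $\mathrm{at}(0)=0$, $\mathrm{at}\big(\frac{2\omega}{E_{i+1}+\omega^2}\big)\le\mathrm{at}(\Theta\omega)\le\Theta\,\mathrm{at}(\omega)$. Hence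
$$H\ge\mathrm{at}(\omega)\,\mathcal B+2(m+1)\,\mathrm{at}\Big(\frac{2\omega}{E+\omega^2}\Big),\qquad\mathcal B=Q_0\chi-5-\frac{Q_0}{by}(1-\chi).\tag{21}$$

*Remark on the coordinate.* By (17) one could also reflect in $y$ itself, since $\frac D{y(1+y)^2}$ decreases. With $y_\pm=y_i\pm\eta$ and $\omega=\eta/y_i$ there is no factor $\sigma^{3/2}$, the first term of (20) is $(\lambda m-4)\,\mathrm{at}(\omega)$, and the second is at least $-2\lambda m\,\mathrm{at}\big(\frac{(1-\chi)\omega}2\big)\ge-\lambda m(1-\chi)\,\mathrm{at}(\omega)$. The coefficient becomes $\lambda m\chi-4$, and at $m=12$, $i=1$ the bound $\chi_1\ge.521$ only yields $5.4\cdot.521-4<0$. In $\sigma$ the coefficient has $2\lambda m\chi-5$ instead, and this is what makes Case 2 work.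

**Case 1: $y_{i+1}\ge1$.** Then $E\le E_{i+1}$ and directly from the definition $H\ge(Q_0-5)\,\mathrm{at}(\omega)+(2m+2-Q_0)\,\mathrm{at}\big(\frac{2\omega}{E_{i+1}+\omega^2}\big)>0$.

**Case 2: $i=1$.** By (13), (16), $\mathcal B\ge Q_0\big(.521-\frac{.479}{13.14}\big)-5\ge10.8\cdot.484-5>0$, and (21) gives $H>0$.

**Case 3: $i\ge2$ and $y_{i+1}<1$.** Then $\varphi_i<\varphi_{i+1}<\frac\pi2$ and $r\ge5$. If $\mathcal B\ge0$ we are done by (21); let $\mathcal B<0$. The growth term in (21) must now compensate.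

*Bound on $\omega$.* Since $\frac{1+by_{i-1}}{1+by_i}\ge\frac{y_{i-1}}{y_i}$,
$$\omega\le1-\sqrt{\frac{y_{i-1}}{y_i}}=1-\frac{\tan(\varphi_{i-1}/2)}{\tan(\varphi_i/2)}=\frac{2\varrho}{1+\varrho},\qquad\varrho=\frac{\sin\frac{\varphi_i-\varphi_{i-1}}2}{\sin\frac{\varphi_i+\varphi_{i-1}}2},$$
where we used $1-\frac{\tan A}{\tan B}=\frac{\sin(B-A)}{\sin B\cos A}$ and $2\sin B\cos A=\sin(A+B)+\sin(B-A)$. By (14), $\frac{\varphi_i-\varphi_{i-1}}2\le.525\Delta$; hence $\frac{\varphi_i+\varphi_{i-1}}2\ge2\Delta-.525\Delta=1.475\Delta$, and this quantity is $<\frac\pi2$. So $\varrho\le\frac{\sin(.525\Delta)}{\sin(1.475\Delta)}$. This quotient increases in $\Delta$, because $t\cot t$ decreases, so we may put $\Delta=\frac\pi{13.5}$ and get $\varrho\le.363$. Thus $\omega\le.54$, and as $\mathrm{at}(\omega)/\omega$ increases, $\mathrm{at}(\omega)\le1.12\,\omega$.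

*Growth term.* $E=\frac{1+y}y\cdot\frac{by}{1+by}\ge2\cdot\frac{52.5}{53.5}\ge1.96$ by (13), so $\omega^2\le.2916\le.149E$ and $E+\omega^2\le1.149E$. Also $\frac1E\ge\frac y{1+y}=\sin^2\frac{\varphi_i}2$. As $\mathrm{at}(t)\ge t$, the second term of (21) is at least $\frac{4(m+1)\omega}{1.149}\sin^2\frac{\varphi_i}2$; as $\mathcal B<0$, the first is at least $1.12\,\omega\,\mathcal B$. Since $\frac4{1.149\cdot1.12}\ge3.1$,
$$\frac H{1.12\,\omega}\ge\mathcal B+3.1(m+1)\sin^2\frac{\varphi_i}2 .$$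

*Both terms in terms of $r$.* We have $\mathcal B\ge Q_0\big(\chi-\frac1{by}\big)-5$, and by (13), (16)
$$\chi-\frac1{by}\ge\frac{2r}{1+r^2}-\frac1{3.28(r-1)^2}\ge\frac{1.82}r\qquad(r\ge5).$$
Indeed $r$ times the middle expression is increasing, since $\frac{2r^2}{1+r^2}$ increases and $\frac r{3.28(r-1)^2}$ decreases; at $r=5$ it is $1.923\ldots-.0952\ldots\ge1.82$. Further $\sin t\ge.9003\,t$ on $[0,\frac\pi4]$, $\frac{\varphi_i}2=\frac{(r-1)\delta}2$, $(r-1)^2\ge.64r^2$, and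
$$(m+1)\delta^2=\frac{\pi^2}4\cdot\frac{m+1}{n_1^2}\ge\frac{\pi^2}{4(m+2.1)},$$
because $(m+1)(m+2.1)\ge(m+\frac32)^2$ for $m\ge1.5$. The numerical factor is $3.1\cdot.9003^2\cdot\frac{.64}4\cdot\frac{\pi^2}4\ge.99$, so
$$\mathcal B+3.1(m+1)\sin^2\frac{\varphi_i}2\ge\frac{1.638\,m}r+\frac{.99\,r^2}{m+2.1}-5 .$$
Split the first term into two equal halves and apply AM–GM. The right side is at least
$$3\Big(.819^2\cdot.99\,\frac{m^2}{m+2.1}\Big)^{1/3}-5\ge3\,(6.77)^{1/3}-5>0,$$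
since $\frac{m^2}{m+2.1}$ is increasing and is $\frac{144}{14.1}$ at $m=12$, and $6.77>1.89^3$.

So $H\ge0$ in all cases, and Proposition 12.1 is proved. $\square$

## 13. The sign pattern of $Q_m(-y_k)$ and the proofs of Theorems B and A

Let $m\ge12$. By Lemma K and Proposition 12.1, for each $c$ the inner integral of (4) at $y=y_k$ is $\sum_{j=1}^k(-1)^{j-1}A_j(c)$ with $0<A_1<\dots<A_k$, which has sign $(-1)^{k-1}$. Integrating over $c$, $Q_m(-y_k)$ has sign $(-1)^{k-1}$ for $1\le k\le m$. As $y\to\infty$, $Q_m(-y)$ has sign $(-1)^m$, because the leading coefficient is $\mathcal Ld_m=d_m^2>0$. Thus $Q_m(-y)$ has a zero in each $(y_k,y_{k+1})$, $1\le k<m$, and one in $(y_m,\infty)$. These are $m=\deg Q_m$ zeros, so each interval contains exactly one, there are no others, and all are simple. This proves Theorem B. With Proposition 6.1 it proves Theorem A for $m\ge12$; Sections 3 and 5 cover $1\le m\le11$, and $m=0$ is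 trivial. Theorem A holds for every $m$. $\blacksquare$

## 14. Real zeros of the iterates for $m\le11$: proof of the Addendum

For $m\ge12$ the Addendum is part of Proposition 6.1. For $m\le11$ we use one more quoted theorem.

**Theorem 14.1 (Kurtz, Amer. Math. Monthly 99 (1992)).** A polynomial of degree $\ge2$ with positive coefficients satisfying $a_l^2>4a_{l-1}a_{l+1}$ for all interior $l$ has only real zeros.

For example $1+3x+2x^2$ satisfies $9>8$ and has zeros $-1,-\frac12$.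

For $m=1$ the polynomials are linear. For $2\le m\le11$ note that $r>4$ implies $r'\ge(r-1)^2>9>4$. So once the ratios of $\mathcal L^kd$ exceed $4$ they do so for all later iterates, and it suffices that this happens for some $k\le3$.

- $m=2$, $k=1$: $r'_1\ge2.57^2>6$. $m=3$, $k=1$: $\varepsilon_2<.65$ and $\varepsilon_1<.64$, so $r'_1\ge1.74^2/.65>4$ and $r'_2\ge1.84^2/.64>5$.
- $m=4,5$, $k=2$: all $r'_l\ge3.03$, so $r''_l\ge2.03^2>4$.
- $m=6$, $k=2$: at the two end indices one factor of the denominator is $\varepsilon'_0=1$ or $\varepsilon'_6=1$, and $r''_1\ge2.61^2/.64>10$, $r''_5\ge3.09^2/.66>14$. For $l=2,3,4$ both $\varepsilon'_{l\pm1}<.757$ (the tabulated $r'$ are at most $4.096$, hence the true ones at most $4.11$, and $1-\frac1{4.11}<.757$), so $r''_l\ge1.63^2/.757^2>4$.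
- $7\le m\le11$, $k=3$: by Section 5, $r''_l\ge3.1$, so $r'''_l\ge2.1^2=4.41>4$.

Together with the positivity of all iterates (Theorem A), Theorem 14.1 gives the Addendum. $\blacksquare$
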